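\title{Almost everywhere convergence of square partial sums of multiple Walsh--Fourier series in $L_p$, $p>1$}


\begin{abstract}
We prove that the maximal operator of the square partial sums of $d$-dimensional Walsh--Fourier series is bounded on $L_p[0,1)^d$ for every $d\ge1$ and $1<p<\infty$. Hence these partial sums converge almost everywhere for every $f\in L_p[0,1)^d$, $p>1$. Convergence also holds when $\int|f|(\log^+|f|)^\kappa<\infty$ for some $\kappa>2d$. The proof is self-contained. It writes the square partial sum as a finite sum of iterated Carleson-type operators and removes one operator at a time. At each step the bitiles of high density are controlled by the maximal function of the previous step, and the bitiles of low density by orthogonality in $L_2$.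
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $r$ be the $1$-periodic function equal to $1$ on $[0,\frac12)$ and to $-1$ on $[\frac12,1)$, and let $r_i(x)=r(2^ix)$, $i\in\mathbb N=\{0,1,2,\dots\}$, be the Rademacher functions. Every $n\in\mathbb N$ is uniquely $n=\sum_{i\in\Delta(n)}2^i$, where $\Delta(n)\subset\mathbb N$ is the finite set of positions in which the binary digit of $n$ equals $1$. The Walsh functions on $[0,1)$ are $w_n=\prod_{i\in\Delta(n)}r_i$, and on $[0,1)^d$ we put $w_k(x)=w_{k_1}(x_1)\cdots w_{k_d}(x_d)$ for $k=(k_1,\dots,k_d)\in\mathbb N^d$. For $f\in L_1[0,1)^d$ let $\hat f(k)=\int_{[0,1)^d}fw_k$. The rectangular partial sums of $f$ are the sums of $\hat f(k)w_k$ over $0\le k_1<n_1,\dots,0\le k_d<n_d$. The \emph{square partial sums} are those with $n_1=\dots=n_d$: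
\[
s_nf=\sum_{0\le k_1,\dots,k_d<n}\hat f(k)\,w_k\qquad(n\in\mathbb N).
\]
For $d=1$ we also write $S_n$ for $s_n$.

In several variables the rectangular partial sums need not converge almost everywhere (Fefferman), whereas $s_nf\to f$ a.e.\ for every $f\in L_2[0,1)^d$ (M\'oricz; Schipp, Wade, Simon and P\'al). In contrast to the trigonometric case, the range below $L_2$ is stated as unknown in \cite{LP}, which is the source of the following problem.

\medskip
\noindent\textbf{Problem.} \emph{Let $d\ge2$, $1<p<2$ and $f\in L_p[0,1)^d$. Is it true that $s_nf\to f$ almost everywhere as $n\to\infty$?}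
\medskip

Two simple cases suggest the answer yes. Along $n=2^M$ the sum $s_nf$ is the average of $f$ over dyadic cubes of side $2^{-M}$ (see \eqref{eq:kernel} below), so it converges a.e.\ for every integrable $f$. For a product $f(x)=h_1(x_1)\cdots h_d(x_d)$ we have $s_nf(x)=\prod_\ell S_nh_\ell(x_\ell)$, so the question reduces to one variable, where nothing in the statement singles out the exponent $2$.

The exponent $2$ appears when one tries to reduce the general case to one variable. Let $d=2$, let $f$ be a Walsh polynomial, let $\Gamma=\{k\in\mathbb N^2:k_2<k_1\}$ and $\pi_\Gamma f=\sum_{k\in\Gamma}\hat f(k)w_k$. For $k\in\Gamma$ the condition $\max(k_1,k_2)<n$ reads $k_1<n$, and for $k\notin\Gamma$ it reads $k_2<n$. Hence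
\[
s_nf=S_n^{(1)}\pi_\Gamma f+S_n^{(2)}(f-\pi_\Gamma f),
\]
where $S_n^{(\ell)}$ is $S_n$ acting in the variable $x_\ell$. A one-dimensional maximal inequality on $L_p$ thus bounds $\|\sup_n|s_nf|\|_p$ by a multiple of $\|\pi_\Gamma f\|_p+\|f-\pi_\Gamma f\|_p$. For $p=2$ Parseval's identity completes the argument; for $p\ne2$ it says nothing about $\pi_\Gamma$. The proof in this paper still uses $\pi_\Gamma$, but only as a contraction on $L_2$.

We write $|E|$ for Lebesgue measure, $1_E$ for the indicator function of $E$, and $\log^+=\max(\log,0)$.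

\begin{theorem}\label{thm:main}
Let $d\ge1$ and $1<p<\infty$. There is a constant $C_{p,d}$ such that
\[
\Big\|\sup_{n\in\mathbb N}|s_nf|\Big\|_p\le C_{p,d}\|f\|_p\qquad\text{for all }f\in L_p[0,1)^d.
\]
Consequently $s_nf\to f$ a.e.\ for every $f\in L_p[0,1)^d$.
\end{theorem}

This answers the Problem in the affirmative. The proof does not use the one-dimensional Carleson-type theorem, which is the case $d=1$. The same method gives an estimate near $L_1$.

\begin{theorem}\label{thm:log}
Let $d\ge1$. There is a constant $C_d$ such that for every measurable $F\subset[0,1)^d$, every measurable $f$ with $|f|\le1_F$ and every $\alpha>0$,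
\[
\Big|\Big\{\sup_n|s_nf|>\alpha\Big\}\Big|\le C_d\,|F|\,\alpha^{-1}\Big(1+\log^+\frac1\alpha\Big)^{2d-1}.
\]
Consequently $s_nf\to f$ a.e.\ whenever $\int|f|(\log^+|f|)^\kappa<\infty$ for some $\kappa>2d$.
\end{theorem}

We make no claim that the exponent $2d$ is optimal.

\begin{remark}\label{rem:sharp}
The range $1<p<\infty$ in Theorem~\ref{thm:main} cannot be extended. For $f(x)=h(x_1)$ and $n\ge1$ we have $s_nf(x)=S_nh(x_1)$, so it suffices to look at $d=1$. By a theorem of Stein \cite{Stein} there is $h\in L_1[0,1)$ whose Walsh--Fourier series diverges a.e., so $p=1$ fails. For $p=\infty$ the maximal inequality fails. Let $\mathcal D_n=\sum_{k<n}w_k$ and $h=\operatorname{sign}\mathcal D_n$. If $n\le2^N$, then $w_k=1$ on $[0,2^{-N})$ for all $k<n$, so $S_nh=\int h\mathcal D_n=\|\mathcal D_n\|_1$ on that interval, while $\|h\|_\infty\le1$. The norms $\|\mathcal D_n\|_1$ are unbounded. Indeed, (F3) and \eqref{eq:kernel} below give $\mathcal D_n(x)=\sum_{i\in\Delta(n)}\pm2^i1_{[0,2^{-i})}(x)$ with signs depending on $x$.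 For $n=\sum_{v<M}4^v$ and $x\in[4^{-j}/2,4^{-j})$, $0\le j<M$, only the terms $2^i=4^v$ with $v\le j$ are nonzero, so $|\mathcal D_n(x)|\ge4^j-\sum_{v<j}4^v\ge\frac23 4^j$ and $\|\mathcal D_n\|_1\ge M/3$. This remark is not used later.
\end{remark}

Section~\ref{sec:prelim} sets up dyadic frequency intervals and bitiles. Section~\ref{sec:two} shows the idea for $d=2$. Section~\ref{sec:decomp} contains the algebra for general $d$, and Section~\ref{sec:trees} the estimates for sums over bitiles. They are combined in Section~\ref{sec:key} into one inequality, from which both theorems follow by induction in Sections~\ref{sec:main} and~\ref{sec:log}.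

\section{Frequency intervals, bitiles and wave packets}\label{sec:prelim}

\subsection*{The finite model}
Fix $N\ge1$. A set or function on $[0,1)^b$ is \emph{$\mathcal B_N$-measurable} if it is a union of dyadic cubes of side $2^{-N}$, respectively constant on such cubes. Until we say otherwise, all sets and functions are $\mathcal B_N$-measurable, all dyadic cubes have side at least $2^{-N}$, and all frequencies are integers in $[0,2^N)$; an interval of frequencies means the set of integers in it. Everything is then finite and no measurability question arises. Constants $C$ may change from line to line and depend only on $d$, and on exponents where this is indicated, but never on $N$.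

The $2^{Nb}$ functions $w_k$, $k\in[0,2^N)^b$, are orthonormal and $\mathcal B_N$-measurable, so they are a basis of the $\mathcal B_N$-measurable functions on $[0,1)^b$. For a set $\Gamma$ of frequencies let $\pi_\Gamma f=\sum_{k\in\Gamma}\hat f(k)w_k$. Then $\pi_\Gamma\pi_{\Gamma'}=\pi_{\Gamma\cap\Gamma'}$, and $\sum_v\|\pi_{\Gamma_v}f\|_2^2\le\|f\|_2^2$ if the sets $\Gamma_v$ are pairwise disjoint. For an interval $I$ we write $\pi^\ell_I$ for the projection onto $\{k:k_\ell\in I\}$; it acts in the variable $x_\ell$ with the other variables frozen.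

Let $Q_i(z)$ be the dyadic cube of side $2^{-i}$ containing $z$, let $\operatorname{avg}_Qh=|Q|^{-1}\int_Qh$, and let $\mathbb E_ih(z)=\operatorname{avg}_{Q_i(z)}h$. We use four textbook facts, valid for arbitrary measurable functions.
\begin{itemize}
\item[(T1)] (Doob) $\|\sup_i|\mathbb E_ih|\|_2\le2\|h\|_2$.
\item[(T2)] For $h\ge0$ and $\mu>0$, $|\{\sup_i\mathbb E_ih>\mu\}|\le\mu^{-1}\|h\|_1$; indeed the set is the disjoint union of the maximal dyadic cubes $Q$ with $\operatorname{avg}_Qh>\mu$.
\item[(T3)] For $1\le p<\infty$ and $h\in L_p$: $\|\mathbb E_ih\|_p\le\|h\|_p$, and $\mathbb E_ih\to h$ in $L_p$ and a.e.\ as $i\to\infty$.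
\item[(T4)] For $h\ge0$, $p\ge1$, $\beta>0$: $\|h\|_p^p=p\int_0^\infty\alpha^{p-1}|\{h>\alpha\}|\,d\alpha$ and $\int_{\{h>\beta\}}h=\beta|\{h>\beta\}|+\int_\beta^\infty|\{h>\alpha\}|\,d\alpha$.
\end{itemize}

\subsection*{Frequency intervals}
A dyadic interval $\omega\subset[0,2^N)$ of length $2^{i+1}$, $0\le i\le N-1$, is said to have \emph{level} $i$. Its lower and upper halves are $\omega^-$ and $\omega^+$, and $m_\omega=\min\omega$. The binary digits of $m_\omega$ in the positions $\le i$ vanish. Let $\omega_i(n)$ be the interval of level $i$ containing $n$. It consists of the integers whose digits agree with those of $n$ in all positions $>i$, and the digit in position $i$ tells the half. This description gives the following facts.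
\begin{itemize}
\item[(F1)] $i\in\Delta(n)$ if and only if $n\in\omega_i(n)^+$.
\item[(F2)] If $i<\tau$, then $\omega_i(n)$ lies in the half of $\omega_\tau(n)$ that contains $n$. In particular $\omega_i(n)\subset\omega_\tau(n)^+$ if $i<\tau\in\Delta(n)$.
\item[(F3)] Let $\tau\in\Delta(n)$. Then $k\in\omega_\tau(n)^+$ if and only if $k$ and $n$ agree in all positions $\ge\tau$, and $k\in\omega_\tau(n)^-$ if and only if $\tau$ is the highest position in which $k$ and $n$ differ. Consequently $[0,n)$ is the disjoint union of the intervals $\omega_i(n)^-$, $i\in\Delta(n)$.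
\item[(F4)] If $n,n'$ lie in the same interval of level $i$ and $\tau>i$, then $\omega_\tau(n)=\omega_\tau(n')$, and $\tau\in\Delta(n)$ if and only if $\tau\in\Delta(n')$.
\end{itemize}
The last statement of (F3) holds because $k<n$ exactly when $n$ has the digit $1$ in the highest position in which $k$ and $n$ differ. For example $[0,7)=[0,4)\cup[4,6)\cup\{6\}$.

\subsection*{Projections onto dyadic intervals are averages}
If $2^i$ divides $m$ and $k<2^i$, then $\Delta(m)\cap\Delta(k)=\emptyset$, so $w_{m+k}=w_mw_k$. Moreover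
\begin{equation}\label{eq:kernel}
\sum_{k<2^i}w_k(x)w_k(y)=\prod_{v<i}\big(1+r_v(x)r_v(y)\big)=\begin{cases}2^i&\text{if }Q_i(x)=Q_i(y),\\0&\text{otherwise,}\end{cases}
\end{equation}
since the product is nonzero exactly when the first $i$ binary digits of $x$ and $y$ agree. In one variable, therefore, the projection of $h$ onto $[m,m+2^i)$ equals $w_m\mathbb E_i(w_mh)$. With $m=0$ in every variable this gives $s_{2^i}=\mathbb E_i$.

Consider now $b$ variables and fix a nonempty set $L\subset\{1,\dots,b\}$, called the \emph{type}. For an interval $\omega$ of level $i$ put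
\[
W_\omega(z)=\prod_{\ell\in L}w_{\min\omega^-}(z_\ell)\prod_{\ell\notin L}w_{\min\omega^+}(z_\ell).
\]
Applying the one-variable formula in each variable, we get
\begin{equation}\label{eq:proj}
\prod_{\ell\in L}\pi^\ell_{\omega^-}\prod_{\ell\notin L}\pi^\ell_{\omega^+}\,h\,(z)=W_\omega(z)\operatorname{avg}_{Q_i(z)}(W_\omega h).
\end{equation}
Since $W_\omega=\pm1$, the averages $\operatorname{avg}_Q(W_\omega h)$ over cubes $Q$ of side $2^{-i}$ depend only on the left side of \eqref{eq:proj}.

\subsection*{Bitiles}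
Formula \eqref{eq:proj} attaches one number to each pair consisting of a cube of side $2^{-i}$ and an interval of level $i$. Such a pair $P=(Q_P,\omega_P)$, with $Q_P\subset[0,1)^b$ dyadic, is a \emph{bitile} of dimension $b$ and level $i=i_P\in\{0,\dots,N-1\}$. There is a single frequency interval for all $b$ variables; this is the point at which square sums differ from rectangular ones. We put $W_P=W_{\omega_P}$ and
\[
P\le P'\quad\Longleftrightarrow\quad Q_P\subset Q_{P'}\ \text{ and }\ \omega_{P'}\subset\omega_P .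
\]
If $Q_P\times\omega_P$ meets $Q_{P'}\times\omega_{P'}$ and, say, $i_P\ge i_{P'}$, then the cubes are nested, the intervals are nested, and $P\le P'$. So incomparable bitiles have disjoint boxes $Q\times\omega$.

Wave packets whose upper halves share a frequency $n$ become martingale differences after one demodulation. Put
\[
V_n(z)=\prod_{\ell=1}^bw_n(z_\ell),\qquad\rho_i(z)=\prod_{\ell\in L}r_i(z_\ell).
\]
The function $\rho_i$ is constant on cubes of side $2^{-i-1}$, and it has mean $0$ on cubes of side $2^{-i}$ because $L\neq\emptyset$. Let $i=i_P$, $\omega=\omega_P$ and $n\in\omega^+$. Then $w_{\min\omega^-}=r_iw_{\min\omega^+}$ and $w_n=w_{\min\omega^+}w_{n-\min\omega^+}$, where the last factor is a product of functions $r_v$ with $v<i$ and so is constant on dyadic intervals of length $2^{-i}$. Hence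
\begin{equation}\label{eq:demod}
W_P=\pm\rho_{i_P}V_n\quad\text{on }Q_P\qquad(n\in\omega_P^+),
\end{equation}
with a sign that is constant on $Q_P$.

\begin{lemma}[Bessel's inequality for wave packets]\label{lem:bessel}
Let $h$ be a function on $[0,1)^b$, let $c_P=\operatorname{avg}_{Q_P}(W_Ph)$, and let $S$ be a set of bitiles for which the boxes $Q_P\times\omega_P^-$ are pairwise disjoint. Then $\sum_{P\in S}|c_P|^2|Q_P|\le\|h\|_2^2$.
\end{lemma}

\begin{proof}
Let $\varphi_P=|Q_P|^{-1/2}W_P1_{Q_P}$, so $\|\varphi_P\|_2=1$ and $\int h\varphi_P=|Q_P|^{1/2}c_P$. Since $1_{Q_P}=\mathbb E_{i_P}1_{Q_P}$ has all its frequencies in $[0,2^{i_P})^b$, every frequency $k$ of $\varphi_P$ has $k_\ell\in\omega_P^-$ for $\ell\in L$. For distinct $P,P'\in S$ either the cubes or the intervals $\omega_P^-,\omega_{P'}^-$ are disjoint, and in both cases $\varphi_P\perp\varphi_{P'}$.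
\end{proof}

The following stopping cubes will be used twice.

\begin{lemma}\label{lem:stop}
Let $Q_0$ be a dyadic cube and $\mathcal Q$ a nonempty family of dyadic cubes contained in $Q_0$, of sides at least $2^{-N+1}$. Let $\mathcal J$ be the family of maximal dyadic cubes $J\subset Q_0$ of side at least $2^{-N}$ that contain no member of $\mathcal Q$. Then $\mathcal J$ is a partition of $Q_0$; for $J\in\mathcal J$ the dyadic parent $\hat J$ lies in $Q_0$ and contains a member of $\mathcal Q$; and if $J\in\mathcal J$ meets $Q\in\mathcal Q$, then $J\subsetneq Q$.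
\end{lemma}

\begin{proof}
A cube of side $2^{-N}$ contains no member of $\mathcal Q$, so $\mathcal J$ covers $Q_0$, and maximal dyadic cubes are disjoint. Since $Q_0$ contains a member of $\mathcal Q$, we have $J\ne Q_0$ and $\hat J\subset Q_0$; by maximality $\hat J$ contains a member of $\mathcal Q$. If $J$ meets $Q$, the two are nested and $Q\not\subset J$.
\end{proof}

\section{The idea in two variables}\label{sec:two}

In one variable, (F3) and \eqref{eq:proj} give
\[
S_nh(x)=\sum_{i\in\Delta(n)}c_{P_i}W_{P_i}(x),\qquad P_i=(Q_i(x),\omega_i(n)),\quad c_P=\operatorname{avg}_{Q_P}(W_Ph).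
\]
We call a sum of this form, with one bitile for each binary digit $1$ of $n$, a Carleson-type sum. The maximal operator is studied by letting $n=n(x)$ depend on the point.

Let $d=2$. By (F3), $s_n=\sum_{i,\tau\in\Delta(n)}\pi^1_{\omega_i(n)^-}\pi^2_{\omega_\tau(n)^-}$. The terms with $i=\tau$ form, by \eqref{eq:proj}, a Carleson-type sum over two-dimensional bitiles with the coefficients of $f$ itself; it is no harder than $S_n$. By symmetry it remains to study the sum $U^1_n$ of the terms with $i<\tau$. Put
\[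
U^2_n=\sum_{\tau\in\Delta(n)}\pi^1_{\omega_\tau(n)^+}\pi^2_{\omega_\tau(n)^-}.
\]
This is again a Carleson-type sum over two-dimensional bitiles with the coefficients of $f$, now of type $L=\{2\}$. Let $\omega$ have level $i$ and $n\in\omega^+$, and multiply $U_n^2$ by $\pi^1_{\omega^-}$. For $\tau\le i$ we have $\omega_\tau(n)^+\subset\omega^+$ by (F2), and the term vanishes. For $\tau>i$ we have $\omega^-\subset\omega_\tau(n)^+$, and the factor $\pi^1_{\omega_\tau(n)^+}$ is absorbed. The positions $\tau>i$ in $\Delta(n)$ form $\Delta(m_\omega)$, so (F4) and (F3) give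
\begin{equation}\label{eq:two-freeze}
\pi^1_{\omega^-}U^2_n=\pi^1_{\omega^-}\sum_{\tau\in\Delta(n),\,\tau>i}\pi^2_{\omega_\tau(n)^-}=\pi^1_{\omega^-}\pi^2_{[0,m_\omega)}\qquad(n\in\omega^+).
\end{equation}
Summing the first equality over $\omega=\omega_i(n)$, $i\in\Delta(n)$, we get $U^1_n=S^{(1)}_nU^2_n$; see Figure~\ref{fig:seven}. With $x_2$ frozen, $U_n^1f$ is thus a Carleson-type sum over one-dimensional bitiles $P=(Q,\omega)$, with coefficients
\[
a_P(x_2)=\operatorname{avg}_Q\big(W_\omega\,U^2_nf(\cdot,x_2)\big),\qquad n\in\omega^+,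
\]
which by \eqref{eq:two-freeze} do not depend on the choice of $n\in\omega^+$. We know two things about them.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\fill[gray!25] (7,0) rectangle (8,7);
\fill[gray!70] (4,0) rectangle (7,4);
\fill[gray!70] (6,4) rectangle (7,6);
\draw[gray,very thin] (0,0) grid (8,8);
\draw[very thick] (0,0) rectangle (7,7);
\draw[thick] (4,0)--(4,7) (6,0)--(6,7) (0,4)--(7,4) (0,6)--(7,6);
\foreach \k in {0,...,7} {\node at (\k+0.5,-0.45) {\small $\k$}; \node at (-0.45,\k+0.5) {\small $\k$};}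
\node at (8.7,-0.45) {$k_1$};
\node at (-0.45,8.6) {$k_2$};
\end{tikzpicture}
\caption{Frequencies $(k_1,k_2)$ for $d=2$, $n=7$; each cell is one frequency. The partition $[0,7)=[0,4)\cup[4,6)\cup\{6\}$ cuts the square $[0,7)^2$ of $s_7$ into nine blocks. The three dark blocks below the diagonal blocks are the frequencies of $U^1_7$. The dark and light cells together form $[4,8)\times[0,4)$, $[6,8)\times[4,6)$ and $\{7\}\times\{6\}$, the frequencies of $U^2_7$; restricting them to $k_1<7$ gives back $U_7^1$.}
\label{fig:seven}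
\end{figure}

\emph{Pointwise information.} For all bitiles whose upper halves contain a common $n$, the $a_P(x_2)$ are wave packet coefficients of the single function $U^2_nf(\cdot,x_2)$, which is dominated by $\Phi=\max_n|U_n^2f|$. Once $U^2_n$ is understood, $\Phi$ is controlled in every $L_p$.

\emph{Information in $L_2$.} For bitiles without a common $n$, the $a_P(x_2)$ are coefficients of the functions $\pi^2_{[0,m_\omega)}f(\cdot,x_2)$, which vary with $\omega$, so Lemma~\ref{lem:bessel} does not apply. The set $\Gamma=\{k_2<k_1\}$ repairs this. If $k_1\in\omega^-$, then $k_2<k_1$ means that either $k_2<m_\omega$, or $k_2\in\omega^-$ and $k_2<k_1$. Hence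
\begin{equation}\label{eq:two-gamma}
\pi^1_{\omega^-}\pi^2_{[0,m_\omega)}=\pi^1_{\omega^-}\pi_\Gamma-\pi^1_{\omega^-}\pi^2_{\omega^-}\pi_\Gamma .
\end{equation}
For $\omega=[4,8)$ this says that $\{4,5\}\times[0,4)$ is the set of points of $\Gamma$ with $k_1\in\{4,5\}$, with the point $(5,4)$ removed. Both terms on the right of \eqref{eq:two-gamma} produce coefficients of the fixed function $\pi_\Gamma f$, the first for bitiles in $x_1$ and the second for bitiles in $(x_1,x_2)$, and $\|\pi_\Gamma f\|_2\le\|f\|_2$.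

The two kinds of information are combined as follows. Let $|f|\le1_F$, let $G$ be the set where $\max_n|U^1_nf|>\alpha$, and let $X=|F|/|G|$. We want $\alpha\le CX^{1/p}$ for $p$ close to $1$. The $L_2$ information alone gives $\alpha\le CX^{1/2}$, which is too weak when $X$ is small. The \emph{density} of a bitile $(Q,\omega)$ measures, roughly, the proportion of points $x_1\in Q$ with $(x_1,x_2)\in G$ and $n(x_1,x_2)\in\omega$. On bitiles of density at most $2^{-K}$ the $L_2$ estimate improves to $C2^{-K/2}X^{1/2}$, which is at most $CX$ when $2^{-K}\le X$. The other bitiles fall into $K$ dyadic ranges of density. Each range contributes $C\mu$ if the averages of $\Phi$ are at most $\mu$, and this holds with $\mu=CX^{1/p}$ after removing half of $G$. The total is $\alpha\le C(KX^{1/p}+X)$ with $K\approx\log_2(1/X)$, and the logarithm is absorbed by a small change of $p$.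

One technical point is visible already here. Density is measured in $x_1$ with $x_2$ frozen, but the last term of \eqref{eq:two-gamma} lives on bitiles in $(x_1,x_2)$. The estimates of Section~\ref{sec:trees} must therefore accept a density condition on slices.

\section{Decomposition of the square partial sums}\label{sec:decomp}

By (F3), $s_n=\sum\prod_{\ell=1}^d\pi^\ell_{\omega_{i_\ell}(n)^-}$, the sum over all $(i_1,\dots,i_d)\in\Delta(n)^d$. We group the tuples by the relative order of their entries. A tuple determines an ordered partition $(B_1,\dots,B_\nu)$ of $\{1,\dots,d\}$ into nonempty blocks and numbers $\tau_1<\dots<\tau_\nu$ with $i_\ell=\tau_u$ for $\ell\in B_u$. There are at most $d^d$ ordered partitions. Fix one, and put $D_0=\emptyset$, $D_u=B_1\cup\dots\cup B_u$,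
\[
\Pi^u_\omega=\prod_{\ell\in B_u}\pi^\ell_{\omega^-}\prod_{\ell\in D_{u-1}}\pi^\ell_{\omega^+},\qquad\mathcal C^u_n=\sum_{i\in\Delta(n)}\Pi^u_{\omega_i(n)},\qquad U^q_n=\mathcal C^q_n\mathcal C^{q+1}_n\cdots\mathcal C^\nu_n
\]
for $1\le u,q\le\nu$, and let $U^{\nu+1}_n$ be the identity. As in Section~\ref{sec:two}, the factors $\pi^\ell_{\omega^+}$ are there to encode the inequalities $\tau_1<\dots<\tau_\nu$, so that a constrained multiple sum becomes a composition of single sums.

\begin{lemma}\label{lem:U}
Let $1\le q\le\nu$. Then $U^q_n$ is the projection onto the set of $k$ for which there are $\tau_q<\dots<\tau_\nu$ in $\Delta(n)$ with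
\begin{equation}\label{eq:Uset}
k_\ell\in\omega_{\tau_u}(n)^-\ \ (\ell\in B_u,\ q\le u\le\nu),\qquad k_\ell\in\omega_{\tau_q}(n)^+\ \ (\ell\in D_{q-1}).
\end{equation}
The numbers $\tau_u$ are determined by $k$ and $n$. In particular
\begin{equation}\label{eq:sum}
s_n=\sum_{(B_1,\dots,B_\nu)}U^1_n .
\end{equation}
\end{lemma}

\begin{proof}
Expand $U_n^q$ as the sum of the products $\Pi^q_{\omega_{\tau_q}(n)}\cdots\Pi^\nu_{\omega_{\tau_\nu}(n)}$ over all $\tau_q,\dots,\tau_\nu\in\Delta(n)$. Such a product is the projection onto the set of $k$ with $k_\ell\in\omega_{\tau_u}(n)^-$ for $\ell\in B_u$ and $k_\ell\in\omega_{\tau_u}(n)^+$ for $\ell\in D_{u-1}$, for all $u\in\{q,\dots,\nu\}$. Let $q\le u<\nu$ and $\ell\in B_u$. Then $k_\ell\in\omega_{\tau_u}(n)^-\cap\omega_{\tau_{u+1}}(n)^+$, so by (F3) $k_\ell$ and $n$ differ in position $\tau_u$ and agree in all positions $\ge\tau_{u+1}$. The set is therefore empty unless $\tau_q<\dots<\tau_\nu$. In that case (F2) gives $\omega_{\tau_u}(n)\subset\omega_{\tau_{u'}}(n)^+$ for $u<u'$,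 so all conditions follow from those in \eqref{eq:Uset}. By (F3), $\tau_u$ is the highest position in which $n$ and $k_\ell$, $\ell\in B_u$, differ; so different tuples give disjoint sets. For $q=1$ the second condition in \eqref{eq:Uset} is void, and $U^1_n$ is the sum of the terms of $s_n$ that belong to the partition.
\end{proof}

We have $U_n^q=\mathcal C^q_nU_n^{q+1}$, a Carleson-type operator applied to a function that depends on $n$. To obtain coefficients that depend on the bitile only we need the analogue of \eqref{eq:two-freeze}.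

\begin{lemma}\label{lem:freeze}
If $1\le q\le\nu$ and $n\in\omega^+$, then $\Pi^q_\omega U^{q+1}_n=\Pi^q_\omega U^{q+1}_{m_\omega}$.
\end{lemma}

\begin{proof}
For $q=\nu$ there is nothing to prove. Let $q<\nu$, let $\omega$ have level $i$, so that $\omega=\omega_i(n)$ and $i\in\Delta(n)$, and let $k$ be a frequency of $\Pi^q_\omega$. Pick $\ell\in B_q$; then $k_\ell\in\omega_i(n)^-$. If $k$ is a frequency of $U^{q+1}_n$, then $k_\ell\in\omega_{\tau_{q+1}}(n)^+$, which by (F3) forces $\tau_{q+1}>i$. If $k$ is a frequency of $U^{q+1}_{m_\omega}$, then $\tau_{q+1}>i$ because all elements of $\Delta(m_\omega)$ exceed $i$. For positions $\tau>i$ the conditions of Lemma~\ref{lem:U} for $n$ and for $m_\omega$ are the same by (F4).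
\end{proof}

Fix $q\in\{1,\dots,\nu\}$, put $D=D_q$ and $b=|D|$, and write $x=(x_D,x')$, where $x'$ collects the variables outside $D$. We use bitiles in the variables $x_D$ with type $L=B_q$, so that $\Pi^q_\omega$ is the operator on the left of \eqref{eq:proj}. For a bitile $P=(Q,\omega)$ put
\[
a_P(x')=\operatorname{avg}_Q\big(W_\omega\,U^{q+1}_{m_\omega}f(\cdot,x')\big).
\]
By \eqref{eq:proj} and Lemma~\ref{lem:freeze},
\begin{gather}
U^q_nf(x)=\sum_{i\in\Delta(n)}a_{P_i}(x')\,W_{P_i}(x_D),\qquad P_i=(Q_i(x_D),\omega_i(n)),\label{eq:expand}\\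
a_P(x')=\operatorname{avg}_Q\big(W_\omega\,U^{q+1}_nf(\cdot,x')\big)\qquad\text{for every }n\in\omega^+.\label{eq:coef}
\end{gather}
Formula \eqref{eq:coef} is the pointwise information. The $L_2$ information takes a different form for $q\ge2$ and for $q=1$. For $q\ge2$ the operator $\Pi^q_\omega$ has variables in both halves of $\omega$, and the whole family is orthogonal.

\begin{lemma}\label{lem:orth}
If $q\ge2$, then $\int\sum_P|a_P(x')|^2|Q_P|\,dx'\le\|f\|_2^2$, the sum taken over all bitiles.
\end{lemma}

\begin{proof}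
Pick $\ell\in D_{q-1}$ and $\ell'\in B_q$. A frequency $k$ of $\Pi^q_\omega$ has $k_\ell\in\omega^+$ and $k_{\ell'}\in\omega^-$, so $\omega$ is the smallest dyadic interval containing $k_\ell$ and $k_{\ell'}$. Hence the projections $\Pi^q_\omega U^{q+1}_{m_\omega}$ have disjoint frequency sets for distinct $\omega$, and $\sum_\omega\|\Pi^q_\omega U^{q+1}_{m_\omega}f\|_2^2\le\|f\|_2^2$. By \eqref{eq:proj}, $|\Pi^q_\omega U^{q+1}_{m_\omega}f(x)|=|a_{(Q,\omega)}(x')|$ for $x_D\in Q$. Integrate the square over $x_D$ and then over $x'$.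
\end{proof}

For $q=1$ we have $D_0=\emptyset$ and this argument breaks down. If $\nu=1$, the $a_P$ are the coefficients of $f$ and Lemma~\ref{lem:bessel} applies. If $\nu\ge2$ we need the analogue of \eqref{eq:two-gamma}. The idea is to let one of the frequencies in the block $B_1$ play the role of $n$. Fix $\ell_1\in B_1$, write $\kappa=k_{\ell_1}$, and let $\Gamma$ be the set of $k$ for which there are $\tau_2<\dots<\tau_\nu$ in $\Delta(\kappa)$ with $k_\ell\in\omega_{\tau_u}(\kappa)^-$ for $\ell\in B_u$, $2\le u\le\nu$. By (F3) the $\tau_u=\tau_u(k)$ are unique. For the partition $(\{1\},\{2\})$ this is the set $\{k_2<k_1\}$, again by (F3).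

\begin{lemma}\label{lem:gamma}
If $\nu\ge2$, then for every $\omega$
\[
\Pi^1_\omega U^2_{m_\omega}=\Pi^1_\omega\pi_\Gamma-\Pi^1_\omega\prod_{\ell\in B_2}\pi^\ell_{\omega^-}\,\pi_\Gamma .
\]
\end{lemma}

\begin{proof}
Let $\omega$ have level $i$, let $m=m_\omega$, and let $k$ be a frequency of $\Pi^1_\omega$, that is, $k_\ell\in\omega^-$ for all $\ell\in B_1$. We first show that $k$ is a frequency of $U^2_m$ if and only if $k\in\Gamma$ and $\tau_2(k)>i$. All elements of $\Delta(m)$ exceed $i$. For $\tau>i$, (F4) applied to $m,\kappa\in\omega$ shows that $\omega_\tau(m)=\omega_\tau(\kappa)$ and that $\tau\in\Delta(m)$ if and only if $\tau\in\Delta(\kappa)$. So the first condition in \eqref{eq:Uset}, for $q=2$ and $n=m$, says that $k\in\Gamma$ and $\tau_2(k)>i$. The second condition then holds automatically, since $\omega\subset\omega_{\tau_2}(m)^+$ by (F2).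

It remains to see that for $k\in\Gamma$ we have $\tau_2=\tau_2(k)\le i$ if and only if $k_\ell\in\omega^-$ for all $\ell\in B_2$. Let $\tau_2\le i$. Since $\kappa\in\omega^-$, we have $i\notin\Delta(\kappa)$, so $\tau_2<i$, and (F2) gives $k_\ell\in\omega_{\tau_2}(\kappa)\subset\omega^-$ for $\ell\in B_2$. Let $\tau_2>i$. Then $\omega=\omega_i(\kappa)\subset\omega_{\tau_2}(\kappa)^+$, while $k_\ell\in\omega_{\tau_2}(\kappa)^-$ for $\ell\in B_2$, so $k_\ell\notin\omega$.
\end{proof}

Let $q=1$, $\nu\ge2$. By Lemma~\ref{lem:gamma} and the sentence after \eqref{eq:proj}, $a_P=g_P-e_P$ for $P=(Q,\omega)$, where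
\begin{equation}\label{eq:ge}
g_P(x')=\operatorname{avg}_Q\big(W_\omega\,\pi_\Gamma f(\cdot,x')\big),\qquad e_P(x')=\operatorname{avg}_Q\Big(W_\omega\prod_{\ell\in B_2}\pi^\ell_{\omega^-}\pi_\Gamma f(\cdot,x')\Big).
\end{equation}
Write $x=(y,t,x'')$ with $y=x_{B_1}$, $t=x_{B_2}$, so $x'=(t,x'')$. Let $\tilde W_\omega$ be the wave packet in the variables $(y,t)$ with type $L=D_2$, and for a bitile $\tilde P=(\tilde Q,\omega)$ in these variables let $\tilde c_{\tilde P}(x'')=\operatorname{avg}_{\tilde Q}(\tilde W_\omega\,\pi_\Gamma f(\cdot,\cdot,x''))$. Evaluate $\Pi^1_\omega\prod_{\ell\in B_2}\pi^\ell_{\omega^-}\pi_\Gamma f(x)$ by \eqref{eq:proj}, once in the variables $y$ and once in the variables $(y,t)$. For $\omega$ of level $i$ this gives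
\begin{equation}\label{eq:lift}
e_{(Q_i(y),\omega)}(x')\,W_\omega(y)=\tilde c_{(Q_i(y,t),\omega)}(x'')\,\tilde W_\omega(y,t).
\end{equation}

\section{Trees}\label{sec:trees}

This section estimates Carleson-type sums with abstract coefficients. The data are a dimension $b\le d$, a type $L$, a set $G\subset[0,1)^b$, a frequency function $n:G\to[0,2^N)$, a cutoff function $j:G\to\{-1,0,\dots,N-1\}$, and complex numbers $c_P$ indexed by the bitiles of dimension $b$. For $z\in G$ put $P_i(z)=(Q_i(z),\omega_i(n(z)))$, and for a set $S$ of bitiles put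
\[
A_S(z)=\sum c_{P_i(z)}W_{P_i(z)}(z),\qquad\text{the sum over }i\in\Delta(n(z))\text{ with }i\le j(z),\ P_i(z)\in S.
\]
The map $S\mapsto A_S$ is additive over disjoint unions.

\subsection*{Density}
A \emph{splitting} is a decomposition $z=(y,t)\in[0,1)^{b'}\times[0,1)^{b''}$ with $b'+b''=b$, $b'\ge1$, $b''\ge0$. For fixed $t$ and a bitile $R$ of dimension $b'$ let
\[
\operatorname{dens}_t(R)=\max_{R'\ge R}\frac{|\{y\in Q_{R'}:(y,t)\in G,\ n(y,t)\in\omega_{R'}\}|}{|Q_{R'}|}\ \le1,
\]
and for $z=(y,t)\in G$ let $R_i(z)=(Q_i(y),\omega_i(n(z)))$ be the trace of $P_i(z)$ on the slice through $z$. For the trivial splitting $b''=0$ there is no $t$; then $R_i(z)=P_i(z)$, and we write $\operatorname{dens}(P)$. A bitile $P$ contributes to $A_S(z)$ only if $z\in Q_P$ and $n(z)\in\omega_P$, so the density bounds the proportion of points at which $P$ is used. The maximum over $R'\ge R$ makes it monotone: $R_1\le R_2$ implies $\operatorname{dens}_t(R_1)\ge\operatorname{dens}_t(R_2)$.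

\subsection*{The tree estimate}
A \emph{tree} with top $(Q_T,n_T)$, where $Q_T$ is a dyadic cube and $0\le n_T<2^N$, is a set $T$ of bitiles with $Q_P\subset Q_T$ and $n_T\in\omega_P$ for all $P\in T$. Every $P\in T$ of level $i$ has $\omega_P=\omega_i(n_T)$, so distinct bitiles of $T$ of the same level have disjoint cubes. Put $T_+=\{P\in T:n_T\in\omega_P^+\}$ and $T_-=T\setminus T_+$. We call $T$ an \emph{upper tree} if $T=T_+$. Trees are the sets on which a Carleson-type sum reduces, by \eqref{eq:demod}, to a martingale.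

\begin{lemma}\label{lem:tree}
Fix a splitting. Let $T$ be a tree and let $\lambda,\eta>0$ satisfy
\begin{itemize}
\item[(a)] $|c_P|\le\lambda$ for $P\in T$;
\item[(b)] $\sum_{P\in T_+}|c_P|^2|Q_P|\le\lambda^2|Q_T|$;
\item[(c)] $\operatorname{dens}_t(R_i(z))\le\eta$ whenever $z=(y,t)\in G$, $0\le i\le j(z)$ and $P_i(z)\in T$.
\end{itemize}
Then $\int_G|A_T|\le5\cdot2^b\lambda\eta|Q_T|$.
\end{lemma}

\begin{proof}
\emph{The martingale.} Let
\[
f_T=\sum_{i=0}^{N-1}\partial_i,\qquad \partial_i=\sum_{P\in T_+,\,i_P=i}c_PV_{n_T}W_P1_{Q_P}.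
\]
By \eqref{eq:demod}, $V_{n_T}W_P=\pm\rho_i$ on $Q_P$. So $\partial_i$ is constant on cubes of side $2^{-i-1}$ and $\mathbb E_i\partial_i=0$. It follows that $\mathbb E_vf_T=\sum_{i<v}\partial_i$ and that the $\partial_i$ are orthogonal, whence $\|f_T\|_2^2=\sum_{T_+}|c_P|^2|Q_P|\le\lambda^2|Q_T|$ by (b). Let $f_T^*=\max_{0\le v\le N}|\mathbb E_vf_T|$. By (T1) and the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:doob}
\int_{Q_T}f_T^*\le|Q_T|^{1/2}\cdot2\|f_T\|_2\le2\lambda|Q_T|.
\end{equation}

\emph{A pointwise bound.} Let $z\in G$ and $0\le m\le N$, and suppose that every level $i$ occurring in the sum $A_T(z)$ satisfies $i<m$. We claim that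
\begin{equation}\label{eq:pointwise}
|A_T(z)|\le2\max_{v\le m}|\mathbb E_vf_T(z)|+\lambda.
\end{equation}
If $i\in\Delta(n(z))$ and $P_i(z)\in T_-$, then $n_T\in\omega_i(n(z))^-$, so $i$ is the highest position in which $n_T$ and $n(z)$ differ. Thus $T_-$ contributes at most one term, of modulus at most $\lambda$ by (a). Let $i_0\ge0$ be the least integer such that $n(z)$ and $n_T$ agree in all positions $\ge i_0$. If $i\in\Delta(n(z))$ and $P_i(z)\in T_+$, then $n_T\in\omega_i(n(z))^+$ and $i\ge i_0$ by (F3). Conversely, let $i\ge i_0$. Then $\omega_i(n_T)=\omega_i(n(z))$, so $P=P_i(z)$ is the only bitile of level $i$ that can belong to $T$ and have $z$ in its cube. If $P\in T_+$, then $i\in\Delta(n_T)$, hence $i\in\Delta(n(z))$, and $\partial_i(z)=V_{n_T}(z)c_PW_P(z)$. If $P\notin T_+$, then $\partial_i(z)=0$. So the contribution of $T_+$ is $V_{n_T}(z)\sum_{i_0\le i\le j(z)}\partial_i(z)$, and by assumption the terms with $i\ge m$ vanish. The sum over $i_0\le i\le\min(j(z),m-1)$ is empty or a difference of two values $\mathbb E_vf_T(z)$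 with $v\le m$. This proves \eqref{eq:pointwise}.

\emph{Gaining the density.} Integrating \eqref{eq:pointwise} with $m=N$ would give the lemma without the factor $\eta$. To gain it, we cut each slice into cubes on which the right side of \eqref{eq:pointwise} is constant and show that $A_T$ vanishes on most of each cube. Write $Q_T=Q'\times Q''$ according to the splitting. The function $A_T$ vanishes outside $Q_T$. Fix $t\in Q''$ and let $T(t)$ be the set of traces $R_i(z)$ with $z=(y,t)\in G$, $0\le i\le j(z)$, $P_i(z)\in T$. Each $R\in T(t)$ has $Q_R\subset Q'$, $\omega_R=\omega_{i_R}(n_T)$ and, by (c), $\operatorname{dens}_t(R)\le\eta$. If $T(t)=\emptyset$, then $A_T(\cdot,t)=0$. Otherwise let $\mathcal J$ be the partition of $Q'$ given by Lemma~\ref{lem:stop} for the family $\{Q_R:R\in T(t)\}$. Fix $J\in\mathcal J$, of side $2^{-m}$, and let $Y_J$ be the set of $y\in J$ with $(y,t)\in G$ and $A_T(y,t)\ne0$.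

Let $y\in Y_J$, $z=(y,t)$. If the level $i$ occurs in $A_T(z)$, then $R_i(z)\in T(t)$ and its cube meets $J$, so it strictly contains $J$ and $i\le m-1$. Thus \eqref{eq:pointwise} holds with this $m$. For $v\le m$ the set $J\times\{t\}$ lies in one cube of side $2^{-v}$, so $\mathbb E_vf_T(\cdot,t)$ is constant on $J$, and
\[
|A_T(y,t)|\le2\min_{J}f_T^*(\cdot,t)+\lambda .
\]
At least one level $i\le m-1$ occurs, so $n(z)\in\omega_i(n_T)\subset\omega^*:=\omega_{m-1}(n_T)$. The pair $(\hat J,\omega^*)$ is a bitile of level $m-1$. Choose $R_0\in T(t)$ with $Q_{R_0}\subset\hat J$. Its level is at least $m-1$, so $\omega^*\subset\omega_{R_0}$ and $(\hat J,\omega^*)\ge R_0$. Therefore $|Y_J|\le\operatorname{dens}_t(R_0)|\hat J|\le2^{b'}\eta|J|$. Summing over $J\in\mathcal J$,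
\[
\int|A_T(y,t)|1_G(y,t)\,dy\le2^{b'}\eta\Big(2\int_{Q'}f_T^*(y,t)\,dy+\lambda|Q'|\Big).
\]
Integrate over $t\in Q''$ and use \eqref{eq:doob}.
\end{proof}

The orthogonality in the proof is used in all $b$ variables, and the density only on slices. This is what allows the two-dimensional bitiles of \eqref{eq:two-gamma} to profit from a density measured in one variable.

\subsection*{Cutting a set of bitiles into trees}
To apply Lemma~\ref{lem:tree} we must split a set of bitiles into trees while controlling $\sum|Q_T|$. There is one selection for each of the parameters $\eta$ and $\lambda$.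

\begin{lemma}[density selection]\label{lem:dens}
Let $\eta>0$ and let $S$ be a set of bitiles with $\operatorname{dens}(P)>\eta$ for all $P\in S$. Then $S$ is a disjoint union of trees with $\sum_T|Q_T|\le|G|/\eta$.
\end{lemma}

\begin{proof}
For a bitile $P'$ let $G(P')=\{z\in G\cap Q_{P'}:n(z)\in\omega_{P'}\}$. Let $\mathcal M$ be the set of maximal elements among all bitiles $P'$ with $|G(P')|>\eta|Q_{P'}|$. Distinct elements of $\mathcal M$ are incomparable, so their boxes $Q\times\omega$ are disjoint, and so are the sets $G(P')$. Hence $\sum_{\mathcal M}|Q_{P'}|\le|G|/\eta$. By the definition of density every $P\in S$ lies below some $P'\in\mathcal M$; assign $P$ to one such $P'$. The bitiles assigned to $P'$ form a tree with top $(Q_{P'},m_{\omega_{P'}})$.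
\end{proof}

We say that the coefficients satisfy the \emph{Bessel condition} with constant $H\ge0$ if $\sum_{P\in S}|c_P|^2|Q_P|\le H$ for every set $S$ of bitiles with pairwise disjoint boxes $Q_P\times\omega_P^-$.

\begin{lemma}[size selection]\label{lem:size}
Assume the Bessel condition with constant $H$. Let $S$ be a set of bitiles and $\lambda>0$. Then $S$ is the disjoint union of $S'$ and $S''$, where every upper tree $T\subset S'$ satisfies $\sum_T|c_P|^2|Q_P|\le\lambda^2|Q_T|$, and $S''$ is a disjoint union of trees with $\sum|Q_T|\le\lambda^{-2}H$.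
\end{lemma}

\begin{proof}
Start with the stock $S$. Call a pair $(Q,n)$ \emph{heavy} if the upper tree $T$ of all $P$ in the current stock with $Q_P\subset Q$, $n\in\omega_P^+$ satisfies $\sum_T|c_P|^2|Q_P|>\lambda^2|Q|$. While there is a heavy pair, choose one with minimal $n$, record its upper tree $T$, and remove from the stock the larger tree $\widehat T$ of all $P$ in the stock with $Q_P\subset Q$, $n\in\omega_P$. Each step removes a bitile, so the process ends. Let $S'$ be the final stock and $S''$ the union of the $\widehat T$. No pair is heavy for $S'$, which is the assertion about $S'$. As the stock shrinks, so does the set of heavy pairs; hence the chosen frequencies are nondecreasing.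

We show that the boxes $Q_P\times\omega^-_P$ of all $P$ in the recorded upper trees are pairwise disjoint. Then the Bessel condition gives $\lambda^2\sum|Q_T|\le\sum_T\sum_{P\in T}|c_P|^2|Q_P|\le H$. Let $P\ne P'$ have intersecting boxes, $P\in T$, $P'\in T'$. If the levels were equal, then $\omega_P=\omega_{P'}$ and $Q_P=Q_{P'}$, which is excluded. So let $i_P<i_{P'}$. Then $Q_{P'}\subset Q_P$, and $\omega_P$, which meets $\omega_{P'}^-$ and is not longer, lies in $\omega_{P'}^-$. Thus $n_T\in\omega_{P'}^-$ and $n_{T'}\in\omega_{P'}^+$, so $n_T<n_{T'}$. In particular $T\ne T'$, and $T$ was recorded before $T'$. But $Q_{P'}\subset Q_P\subset Q_T$ and $n_T\in\omega_{P'}$, so $P'$ left the stock with $\widehat T$ at the latest and cannot belong to $T'$.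
\end{proof}

The minimal choice of $n$ and the removal of $\widehat T$ instead of $T$ are both used in the last two sentences of the proof.

\begin{proposition}\label{prop:carleson}
Fix a splitting and $\delta\in(0,1]$. Assume the Bessel condition with constant $H$, and assume that
\begin{equation}\label{eq:R}
\operatorname{dens}_t(R_i(z))\le\delta\qquad\text{whenever }z=(y,t)\in G,\ 0\le i\le j(z).
\end{equation}
Then, with $\mathbf P$ the set of all bitiles, $\int_G|A_{\mathbf P}|\le C(\delta H|G|)^{1/2}$.
\end{proposition}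

\begin{proof}
If $H=0$ all $c_P$ vanish, so let $H,|G|>0$. For $k\in\mathbb Z$ let $\lambda_k=2^{-k}$ and $\delta_k=\lambda_k^2|G|/H$; the second choice makes the two selections produce bounds of the same size. Consider the properties
\begin{itemize}
\item[$(\alpha_k)$] every upper tree $T\subset S_k$ has $\sum_T|c_P|^2|Q_P|\le\lambda_k^2|Q_T|$;
\item[$(\beta_k)$] $\operatorname{dens}(P)\le\delta_k$ for $P\in S_k$,
\end{itemize}
where the density is that of the trivial splitting. The finite set $S_{k_0}=\{P:c_P\ne0\}$ has both properties if $k_0$ is sufficiently negative. Given $S_k$, apply Lemma~\ref{lem:size} with $\lambda_{k+1}$, and remove from the resulting set $S'$ the bitiles of density greater than $\delta_{k+1}$. What remains is a set $S_{k+1}$ with $(\alpha_{k+1})$ and $(\beta_{k+1})$, and by Lemmas~\ref{lem:size} and~\ref{lem:dens} the set $S_k\setminus S_{k+1}$ is a disjoint union of trees with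
\[
\sum|Q_T|\le H\lambda_{k+1}^{-2}+|G|/\delta_{k+1}=8H\lambda_k^{-2}.
\]
A single bitile $P$ is an upper tree with top $(Q_P,\min\omega_P^+)$, so $(\alpha_k)$ gives $|c_P|\le\lambda_k$ on $S_k$. Hence $S_k$ is empty for large $k$. For a tree $T\subset S_k\setminus S_{k+1}$, hypotheses (a) and (b) of Lemma~\ref{lem:tree} hold with $\lambda=\lambda_k$, the second by $(\alpha_k)$ applied to $T_+$. Hypothesis (c) holds for the trivial splitting with $\eta=\delta_k$, and for the given splitting with $\eta=\delta$. Therefore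
\[
\int_G|A_{\mathbf P}|\le\sum_{k}C\lambda_k\min(\delta,\delta_k)\,8H\lambda_k^{-2}=8C\sum_k\min\big(\delta H2^k,|G|2^{-k}\big).
\]
For $a,a'>0$ we have $\sum_{k\in\mathbb Z}\min(a2^k,a'2^{-k})\le4(aa')^{1/2}$, as one sees by summing the two geometric series for $2^k\le(a'/a)^{1/2}$ and for $2^k>(a'/a)^{1/2}$.
\end{proof}

\section{The key inequality}\label{sec:key}

Fix an ordered partition and $q\in\{1,\dots,\nu\}$, and keep the notation $D=D_q$, $b=|D|$, $x=(x_D,x')$, $a_P$ of Section~\ref{sec:decomp}. Let
\[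
U^q_*f=\max_{n<2^N}|U^q_nf|,\qquad\Phi=U^{q+1}_*f,\qquad M_Dh(x)=\max_{0\le i\le N}\operatorname{avg}_{Q_i(x_D)}|h(\cdot,x')|.
\]
For $q=\nu$ we have $\Phi=|f|$. By (T2) for fixed $x'$ and Fubini's theorem, $|\{M_Dh>\mu\}|\le\mu^{-1}\|h\|_1$. Since $(M_Dh)^p\le M_D(|h|^p)$ by H\"older's inequality,
\begin{equation}\label{eq:weakM}
|\{M_Dh>\mu\}|\le\mu^{-p}\|h\|_p^p\qquad(1\le p<\infty).
\end{equation}
The next result passes from control of $U^{q+1}_*$ to control of $U_*^q$.

\begin{proposition}\label{prop:key}
Let $\alpha>0$ and $G=\{U^q_*f>\alpha\}$, and assume $|G|>0$. Let $\mu>0$ satisfy $|\{M_D\Phi>\mu\}|\le|G|/2$. Then for every integer $K\ge0$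
\begin{equation}\label{eq:key}
\alpha\le C\big(K\mu+2^{-K/2}\|f\|_2|G|^{-1/2}\big).
\end{equation}
\end{proposition}

\begin{proof}
Let $n(x)$ be the least $n$ with $|U^q_nf(x)|=U^q_*f(x)$, and let $G'=G\setminus\{M_D\Phi>\mu\}$. Then $|G'|\ge|G|/2$ and
\begin{equation}\label{eq:start}
\tfrac12\alpha|G|\le\int_{G'}|U^q_{n(x)}f(x)|\,dx.
\end{equation}
For fixed $x'$ let $G'_{x'}=\{y:(y,x')\in G'\}$, and let $\operatorname{dens}(P;x')$ be the density of Section~\ref{sec:trees}, for the trivial splitting, for the set $G'_{x'}$ and the frequency function $n(\cdot,x')$. For $x\in G'$ put $P_i(x)=(Q_i(x_D),\omega_i(n(x)))$. Since $P_i(x)\le P_{i'}(x)$ for $i'\le i$, the number $\operatorname{dens}(P_i(x);x')$ is nondecreasing in $i$. Let $j(x)$ be the largest $i\le N-1$ with $\operatorname{dens}(P_i(x);x')\le2^{-K}$, and $j(x)=-1$ if there is none. Then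
\begin{equation}\label{eq:cut}
\operatorname{dens}(P_i(x);x')\le2^{-K}\iff i\le j(x).
\end{equation}
So the condition of low density is a truncation of the sum, which is why Section~\ref{sec:trees} allows a cutoff function, and it keeps its meaning when we pass to bitiles of another dimension. Split \eqref{eq:expand}, with $n=n(x)$, into the \emph{high part} ($i>j(x)$) and the \emph{low part} ($i\le j(x)$).

\smallskip
\emph{High part.} Fix $x'$. For $0\le k<K$ let $\mathcal P_k$ be the set of bitiles $P$ such that $Q_P$ meets $G'_{x'}$ and $2^{-k-1}<\operatorname{dens}(P;x')\le2^{-k}$. Densities are at most $1$, so by \eqref{eq:cut} a term of \eqref{eq:expand} at $x\in G'$ is high exactly when $P_i(x)\in\bigcup_{k<K}\mathcal P_k$. Thus on $G'_{x'}$ the high part is $\sum_{k<K}A_{\mathcal P_k}$, formed with $c_P=a_P(x')$ and the trivial cutoff $N-1$. By Lemma~\ref{lem:dens}, $\mathcal P_k$ is a disjoint union of trees with $\sum|Q_T|\le2^{k+1}|G'_{x'}|$.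

Let $T$ be one of these trees. We verify the hypotheses of Lemma~\ref{lem:tree} for the trivial splitting, with $\eta=2^{-k}$ and $\lambda=2^b\mu$. Hypothesis (c) holds by the definition of $\mathcal P_k$. If $P\in\mathcal P_k$, then $Q_P$ contains a point $y$ with $M_D\Phi(y,x')\le\mu$, and therefore
\begin{equation}\label{eq:good}
\operatorname{avg}_Q\Phi(\cdot,x')\le\mu\qquad\text{for every dyadic cube }Q\supset Q_P .
\end{equation}
With \eqref{eq:coef} this gives $|a_P(x')|\le\mu$, which is (a). For (b) let $T_+\ne\emptyset$ and $h=V_{n_T}U^{q+1}_{n_T}f(\cdot,x')$, so $|h|\le\Phi(\cdot,x')$. By \eqref{eq:coef} with $n=n_T$ and \eqref{eq:demod},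
\[
a_P(x')=\pm\operatorname{avg}_{Q_P}(\rho_{i_P}h)\qquad(P\in T_+).
\]
We know only averages of $\Phi$, not its $L_2$ norm, so we replace $h$ by a bounded function with the same coefficients. Let $\mathcal J$ be the partition of $Q_T$ given by Lemma~\ref{lem:stop} for $\{Q_P:P\in T_+\}$, and let $\bar h=\operatorname{avg}_Jh$ on $J\in\mathcal J$, $\bar h=0$ outside $Q_T$. Every $J$ that meets $Q_P$ is strictly contained in $Q_P$, so $Q_P$ is a union of such cubes $J$ and $\rho_{i_P}$ is constant on each of them. Hence $\operatorname{avg}_{Q_P}(\rho_{i_P}h)=\operatorname{avg}_{Q_P}(\rho_{i_P}\bar h)$. Since $\hat J$ contains a cube $Q_{P_0}$ with $P_0\in T_+$, \eqref{eq:good} gives $|\bar h|\le\operatorname{avg}_J\Phi(\cdot,x')\le2^b\operatorname{avg}_{\hat J}\Phi(\cdot,x')\le2^b\mu$ on $J$. The functions $|Q_P|^{-1/2}\rho_{i_P}1_{Q_P}$, $P\in T_+$, are orthonormal: at equal levels the cubes are disjoint, and if $i_P<i_{P'}$, then $\rho_{i_P}1_{Q_P}$ is constant on $Q_{P'}$, where $\rho_{i_{P'}}$ has mean $0$. Bessel's inequality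 yields
\[
\sum_{P\in T_+}|a_P(x')|^2|Q_P|\le\|\bar h\|_2^2\le4^b\mu^2|Q_T|,
\]
which is (b). By Lemma~\ref{lem:tree}, $\int_{G'_{x'}}|A_{\mathcal P_k}|\le C\mu2^{-k}\cdot2^{k+1}|G'_{x'}|$. Summing over $k<K$ and integrating in $x'$, we find that the high part contributes at most $CK\mu|G|$ to the right side of \eqref{eq:start}.

\smallskip
\emph{Low part.} Put $\delta=2^{-K}$. For fixed $x'$ the low part on $G'_{x'}$ is $A_{\mathbf P}$, formed with $c_P=a_P(x')$ and the cutoff $j(\cdot,x')$, and \eqref{eq:cut} says that \eqref{eq:R} holds for the trivial splitting. We show in each of three cases that the low part contributes at most $C(\delta|G|)^{1/2}\|f\|_2$.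

Let $q\ge2$. The Bessel condition holds trivially with $H(x')=\sum_P|a_P(x')|^2|Q_P|$. By Proposition~\ref{prop:carleson}, the Cauchy--Schwarz inequality in $x'$ and Lemma~\ref{lem:orth}, the contribution is at most
\begin{equation}\label{eq:CS}
C\int\big(\delta H(x')|G'_{x'}|\big)^{1/2}dx'\le C\delta^{1/2}\Big(\int H(x')\,dx'\Big)^{1/2}|G'|^{1/2}\le C(\delta|G|)^{1/2}\|f\|_2 .
\end{equation}

Let $q=\nu=1$. There is no variable $x'$, and $a_P=\operatorname{avg}_{Q_P}(W_Pf)$. Lemma~\ref{lem:bessel} gives the Bessel condition with $H=\|f\|_2^2$, and Proposition~\ref{prop:carleson} applies.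

Let $q=1$, $\nu\ge2$, and write $a_P=g_P-e_P$ as in \eqref{eq:ge}. By Lemma~\ref{lem:bessel} the coefficients $g_P(x')$ satisfy the Bessel condition with $H(x')=\|\pi_\Gamma f(\cdot,x')\|_2^2$, and $\int H(x')\,dx'=\|\pi_\Gamma f\|_2^2\le\|f\|_2^2$, so \eqref{eq:CS} holds for the sum with coefficients $g_P$. For the sum with coefficients $e_P$ write $x=(y,t,x'')$ as in \eqref{eq:lift} and freeze only $x''$. Take as data of Section~\ref{sec:trees} the variables $z=(y,t)$, the type $L=D_2$, the set $G'_{x''}=\{(y,t):(y,t,x'')\in G'\}$, the functions $n(\cdot,\cdot,x'')$ and $j(\cdot,\cdot,x'')$, and the coefficients $\tilde c_{\tilde P}(x'')$. By \eqref{eq:lift},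
\[
\sum_{i\in\Delta(n(x)),\ i\le j(x)}e_{P_i(x)}(x')\,W_{P_i(x)}(y)=A_{\mathbf P}(y,t)
\]
for these data. For the splitting $z=(y,t)$ the trace $R_i(z)$ is $P_i(x)$, and $\operatorname{dens}_t(\cdot)=\operatorname{dens}(\,\cdot\,;(t,x''))$, so \eqref{eq:R} again follows from \eqref{eq:cut}. Lemma~\ref{lem:bessel} gives the Bessel condition with $H(x'')=\|\pi_\Gamma f(\cdot,\cdot,x'')\|_2^2$, whose integral in $x''$ is at most $\|f\|_2^2$. Proposition~\ref{prop:carleson} and the computation \eqref{eq:CS}, with $x''$ in place of $x'$, give the bound.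

\smallskip
Inserting both parts in \eqref{eq:start} and dividing by $|G|$, we obtain \eqref{eq:key}.
\end{proof}

For $K=0$ there is no high part, and \eqref{eq:key} is the weak $L_2$ estimate $|G|\le C\alpha^{-2}\|f\|_2^2$. To go beyond $L_2$ we let $K$ grow. From now on let $|f|\le1_F$, $|F|>0$, and put
\[
X=|F|/|G|,\qquad K=\lceil|\log_2X|\rceil .
\]
Then $K\le1+|\log_2X|$, $2^{-K}\le\min(X,X^{-1})$ and $\|f\|_2|G|^{-1/2}\le X^{1/2}$, so under the hypotheses of Proposition~\ref{prop:key}
\begin{equation}\label{eq:keyX}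
\alpha\le C\big((1+|\log X|)\,\mu+\min(X,1)\big).
\end{equation}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection*{Restricted weak type}
\begin{lemma}\label{lem:restricted}
For every ordered partition, $1\le q\le\nu+1$ and $1<s<\infty$ there is $C_s$, depending only on $s$ and $d$, such that $|\{U^q_*f>\alpha\}|\le C_s\alpha^{-s}|F|$ whenever $|f|\le1_F$ and $\alpha>0$.
\end{lemma}

\begin{proof}
We use descending induction on $q$. For $q=\nu+1$ the set $\{|f|>\alpha\}$ is contained in $F$ and is empty for $\alpha\ge1$. Assume the lemma for $q+1$ and all exponents, and let $\Phi=U^{q+1}_*f$ and $1<p<\infty$. Choose $1<p_0<p<p_1$. By (T4),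
\[
\|\Phi\|_p^p\le p|F|\Big(C_{p_0}\int_0^1\alpha^{p-1-p_0}d\alpha+C_{p_1}\int_1^\infty\alpha^{p-1-p_1}d\alpha\Big)=C'_p|F|.
\]
Let $G=\{U^q_*f>\alpha\}$; we may assume $|F|,|G|>0$. By \eqref{eq:weakM}, $\mu=(2C'_pX)^{1/p}$ satisfies $|\{M_D\Phi>\mu\}|\le|G|/2$. Since $\min(X,1)\le X^{1/p}$, \eqref{eq:keyX} gives
\[
\alpha\le C''_p(1+|\log X|)X^{1/p}\qquad\text{for every }p\in(1,\infty).
\]
Given $s$, take $p=(1+s)/2<s$ if $X\le1$ and $p=2s$ if $X>1$. In both cases $(1+|\log X|)X^{1/p-1/s}$ is bounded, so $\alpha\le CX^{1/s}$, that is, $|G|\le C^s\alpha^{-s}|F|$.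
\end{proof}

The hypothesis $s>1$ is used exactly here: the choices $1<p_0<p<s$ need room above $1$. Let $s_*^{(N)}f=\max_{n<2^N}|s_nf|$. By \eqref{eq:sum}, if $s_*^{(N)}f(x)>\alpha$, then $U_*^1f(x)>d^{-d}\alpha$ for some ordered partition. Hence for $1<s<\infty$ and $\mathcal B_N$-measurable $F$ and $f$ with $|f|\le1_F$,
\begin{equation}\label{eq:restricted}
|\{s_*^{(N)}f>\alpha\}|\le C_s\alpha^{-s}|F|\qquad(\alpha>0).
\end{equation}

\subsection*{Strong type}
We interpolate by hand. Let $1<p<\infty$, let $f$ be $\mathcal B_N$-measurable, and put $F_j=\{2^j\le|f|<2^{j+1}\}$, $f_j=f1_{F_j}$ for $j\in\mathbb Z$; finitely many $f_j$ are nonzero. Choose $1<s_0<p<s_1<\infty$ and $\theta\in(0,1)$ with $s_0(1+\theta)<p<s_1(1-\theta)$, and choose $c>0$ with $c\sum_{v\in\mathbb Z}2^{-\theta|v|}=1$. Since $s_*^{(N)}f\le\sum_js_*^{(N)}f_j$, the inequality $s_*^{(N)}f(x)>2^{k}$ implies $s_*^{(N)}f_j(x)>c2^{-\theta|j-k|}2^k$ for some $j$. By \eqref{eq:restricted} applied to $2^{-j-1}f_j$, the set where the latter holds has measure at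 most $C_s(2/c)^s\,2^{s(\theta|j-k|+j-k)}|F_j|$. We use $s=s_0$ if $j=k+v$, $v\ge0$, and $s=s_1$ if $j=k-v$, $v>0$. Then $2^{kp}=2^{jp}2^{-vp}$ in the first case and $2^{kp}=2^{jp}2^{vp}$ in the second, and
\begin{align*}
\|s_*^{(N)}f\|_p^p&\le2^p\sum_{k\in\mathbb Z}2^{kp}|\{s_*^{(N)}f>2^k\}|\\
&\le C\sum_j2^{jp}|F_j|\Big[\sum_{v\ge0}2^{-v(p-s_0(1+\theta))}+\sum_{v>0}2^{-v(s_1(1-\theta)-p)}\Big]\le C\|f\|_p^p,
\end{align*}
with $C$ depending only on $p$ and $d$.

Now let $f\in L_p[0,1)^d$ be arbitrary. For $k\in[0,2^N)^d$ the function $w_k$ is $\mathcal B_N$-measurable, so $f$ and $\mathbb E_Nf$ have the same coefficient at $k$, and $s_nf=s_n\mathbb E_Nf$ for $n<2^N$. With (T3) this gives $\|\max_{n<2^N}|s_nf|\|_p\le C_{p,d}\|f\|_p$ for every $N$. Monotone convergence as $N\to\infty$ yields the maximal inequality.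

\subsection*{Convergence}
For $n\ge2^M$ we have $s_n\mathbb E_Mf=\mathbb E_Mf$, because $\mathbb E_Mf=s_{2^M}f$. Hence
\[
\limsup_{n\to\infty}|s_nf-f|\le\sup_n|s_n(f-\mathbb E_Mf)|+|f-\mathbb E_Mf|.
\]
The $L_p$ norm of the right side is at most $(C_{p,d}+1)\|f-\mathbb E_Mf\|_p$, which tends to $0$ as $M\to\infty$ by (T3). So the left side vanishes a.e., and Theorem~\ref{thm:main} is proved. \qed

\section{Proof of Theorem~\ref{thm:log}}\label{sec:log}

We rerun the induction of Lemma~\ref{lem:restricted} at the exponent $1$ and count logarithms. Each step loses one from the factor $K$ in \eqref{eq:key} and one from integrating the weak estimate for $\Phi$. The second loss is absent in the first step, where $\Phi=|f|$.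

\begin{lemma}\label{lem:logs}
For every ordered partition and $1\le q\le\nu$, with $\gamma_q=2(\nu-q)+1$,
\[
|\{U^q_*f>\alpha\}|\le C|F|\,\alpha^{-1}\big(1+\log^+\tfrac1\alpha\big)^{\gamma_q}\qquad(|f|\le1_F,\ \alpha>0),
\]
for $\mathcal B_N$-measurable $F$ and $f$.
\end{lemma}

\begin{proof}
We use descending induction on $q$. Let $q\le\nu$, assume the lemma for $q+1$ if $q<\nu$, and let $\Phi=U^{q+1}_*f$. We first show that
\begin{equation}\label{eq:tail}
\int_{\{\Phi>\beta\}}\Phi\le C_0|F|\big(1+\log^+\tfrac1\beta\big)^{\gamma_q-1}\qquad(\beta>0).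
\end{equation}
For $q=\nu$ the exponent is $0$ and $\int\Phi\le|F|$. Let $q<\nu$ and $\gamma=\gamma_{q+1}=\gamma_q-2$, and use (T4). For levels above $1$, Lemma~\ref{lem:restricted} with $s=2$ gives $\int_1^\infty|\{\Phi>\alpha\}|\,d\alpha\le C|F|$, and $\beta|\{\Phi>\beta\}|\le C|F|$ if $\beta>1$. For $\beta\le1$ the induction hypothesis gives $\beta|\{\Phi>\beta\}|\le C|F|(1+\log\frac1\beta)^\gamma$ and
\[
\int_\beta^1|\{\Phi>\alpha\}|\,d\alpha\le C|F|\int_\beta^1\big(1+\log\tfrac1\alpha\big)^\gamma\frac{d\alpha}\alpha\le C|F|\big(1+\log\tfrac1\beta\big)^{\gamma+1}.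
\]
This proves \eqref{eq:tail}. Since $M_D\Phi\le M_D(\Phi1_{\{\Phi>\beta\}})+\beta$, \eqref{eq:weakM} with $p=1$ gives $|\{M_D\Phi>2\beta\}|\le\beta^{-1}\int_{\{\Phi>\beta\}}\Phi$.

Let $G=\{U^q_*f>\alpha\}$, $|F|,|G|>0$, $X=|F|/|G|$. Suppose $X\le1$. Take $\beta=AX(1+\log\frac1X)^{\gamma_q-1}$ with $A=\max(1,2C_0)$. Then $\beta\ge X$, so $\log^+\frac1\beta\le\log\frac1X$, and $|\{M_D\Phi>2\beta\}|\le C_0|F|/(AX)\le|G|/2$. By \eqref{eq:keyX} with $\mu=2\beta$,
\[
\alpha\le CX\big(1+\log\tfrac1X\big)^{\gamma_q}.
\]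
As $X^{1/2}(1+\log\frac1X)^{\gamma_q}$ is bounded on $(0,1]$, we get $\alpha\le CX^{1/2}$, hence $\log\frac1X\le C+2\log^+\frac1\alpha$, and $\alpha\le CX(1+\log^+\frac1\alpha)^{\gamma_q}$, which is the assertion. Suppose $X>1$. For $\alpha\le1$ use $|G|\le|F|\le\alpha^{-1}|F|$. For $\alpha>1$ use Lemma~\ref{lem:restricted}: $|G|\le C\alpha^{-2}|F|\le C\alpha^{-1}|F|$.
\end{proof}

Since $\gamma_1=2\nu-1\le2d-1$ and $\log^+(d^d/\alpha)\le d\log d+\log^+(1/\alpha)$, the union bound used for \eqref{eq:restricted} gives, for $\mathcal B_N$-measurable $F$ and $f$ with $|f|\le1_F$,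
\begin{equation}\label{eq:logN}
|\{s_*^{(N)}f>\alpha\}|\le C_d|F|\,\Psi(\alpha),\qquad\Psi(\alpha)=\alpha^{-1}\big(1+\log^+\tfrac1\alpha\big)^{2d-1}.
\end{equation}

\subsection*{General sets}
Let $F$ be measurable and $|f|\le1_F$. We cannot simply pass to $\mathbb E_Nf$, since it need not be supported on a set of measure comparable to $|F|$. Put $F_M=\{\mathbb E_M1_F>\frac12\}$ and $f_M=1_{F_M}\mathbb E_Mf$. These are $\mathcal B_M$-measurable, and $|f_M|\le1_{F_M}$. By (T3), $\mathbb E_M1_F\to1_F$ and $\mathbb E_Mf\to f$ a.e., so $1_{F_M}\to1_F$ and $f_M\to1_Ff=f$ a.e. By dominated convergence $|F_M|\to|F|$ and $f_M\to f$ in $L_1$. Fix $N$ and $0<\alpha'<\alpha$. Since $|s_ng|\le n^d\|g\|_1$, for large $M\ge N$ we have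
\[
\Big\{\max_{n<2^N}|s_nf|>\alpha\Big\}\subset\Big\{\max_{n<2^N}|s_nf_M|>\alpha'\Big\}\subset\{s_*^{(M)}f_M>\alpha'\},
\]
and the last set has measure at most $C_d|F_M|\Psi(\alpha')$ by \eqref{eq:logN} with $M$ in place of $N$. Let $M\to\infty$, then $\alpha'\to\alpha$ ($\Psi$ is continuous), then $N\to\infty$. This proves the inequality of Theorem~\ref{thm:log}.

\subsection*{Convergence}
Write $s_*g=\sup_n|s_ng|$. Let $\int|f|(\log^+|f|)^{2d+\eta}<\infty$ with $\eta>0$; then $f\in L_1$. Put $F_j=\{2^j\le|f|<2^{j+1}\}$ and $f_j=f1_{F_j}$, and for $M\ge1$ let $h_M=f1_{\{|f|\ge2^M\}}=\sum_{j\ge M}f_j$. The series converges in $L_1$ and $|s_ng|\le n^d\|g\|_1$, so $s_*h_M\le\sum_{j\ge M}s_*f_j$. Fix $0<\varepsilon<1$ and $c\in(0,1]$ with $c\sum_{j\ge1}j^{-1-\eta}\le1$. If $s_*h_M(x)>\varepsilon$, then $s_*(2^{-j-1}f_j)(x)>\alpha_j:=2^{-j-1}\varepsilon cj^{-1-\eta}$ for some $j\ge M$. We have $1+\log\frac1{\alpha_j}\le C_\varepsilon j$ for $j\ge1$, where $C_\varepsilon$ denotes constants depending on $\varepsilon,\eta,d$. On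 $F_j$ we have $|f|\ge2^j$ and $\log|f|\ge j\log2$. The inequality just proved gives
\[
|\{s_*h_M>\varepsilon\}|\le C_\varepsilon\sum_{j\ge M}|F_j|\,2^jj^{1+\eta}j^{2d-1}\le C_\varepsilon\int_{\{|f|\ge2^M\}}|f|(\log^+|f|)^{2d+\eta},
\]
which tends to $0$ as $M\to\infty$. The factor $j^{1+\eta}$, needed to sum over the levels $j$, is what raises the exponent from $2d-1$ to any $\kappa>2d$. The function $f-h_M$ is bounded, so $s_n(f-h_M)\to f-h_M$ a.e.\ by Theorem~\ref{thm:main}. Hence $\limsup_n|s_nf-f|\le s_*h_M+|h_M|$ a.e., and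
\[
\big|\{\limsup_n|s_nf-f|>2\varepsilon\}\big|\le|\{s_*h_M>\varepsilon\}|+|\{|f|\ge2^M\}|\longrightarrow0\qquad(M\to\infty).
\]
As $\varepsilon$ is arbitrary, $s_nf\to f$ a.e., and Theorem~\ref{thm:log} is proved. \qed

\begin{thebibliography}{9}

\bibitem{LP}
\emph{Lebesgue points of multi-dimensional functions},
\texttt{https://typeset.io/\allowbreak pdf/\allowbreak lebesgue-\allowbreak points-\allowbreak of-\allowbreak multi-\allowbreak dimensional-\allowbreak functions-\allowbreak 1wvvjjjumj.pdf}

\bibitem{Stein}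
Stein, Ann. of Math. \textbf{74} (1961).

\end{thebibliography}
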